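
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\numberwithin{equation}{section}

\title{A large deviation principle for the\\ join-the-shortest-queue($d$) system}


\begin{abstract}
In the power-of-$d$ system with $n$ servers, each arriving job samples $d$ queues and joins the shortest of them. We prove that the process of queue-length proportions, viewed in $\mathbb D([0,T]:\mathbb R^\infty)$, satisfies a large deviation principle with speed $n$. The rate function is the one suggested by the driving Poisson noise: the least relative-entropy cost of changing the intensities so that the prescribed path results. This confirms a conjecture posed in \cite{slides}. For the lower bound we reduce to finitely many levels by freezing the longest queues, which make up a small fraction of all queues; the cost of this is controlled after averaging over that fraction. We also give an explicit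 formula for the rate function, a version in a uniform topology, the zero set, and an extension to arbitrary initial profiles.
\end{abstract}

\section{Introduction}

\subsection{The system}

Fix an integer $d\ge2$, a number $\lambda>0$ and a time horizon $T\in(0,\infty)$. There are $n$ servers, each with its own queue. Jobs arrive at rate $n\lambda$, and every busy server works at rate $1$. An arriving job is shown $d$ distinct queues chosen uniformly at random and joins the shortest of these.

Let $X_i^n(t)$ be the proportion of queues of length at least $i$ at time $t$. Then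
\[
1=X_0^n(t)\ge X_1^n(t)\ge X_2^n(t)\ge\cdots\ge0 .
\]
An arrival raises $X_i^n$ by $1/n$ exactly when the shortest sampled queue has length $i-1$, that is, when all sampled queues have length at least $i-1$ but not all have length at least $i$. In the state $z$ this has probability
\[
R_i^n(z)=\Big[\tbinom{nz_{i-1}}{d}-\tbinom{nz_i}{d}\Big]\Big/\tbinom nd ,\qquad i\ge1 .
\]
A service completion in a queue of length exactly $i$ lowers $X_i^n$ by $1/n$, and there are $n(z_i-z_{i+1})$ such queues. We realize the dynamics by independent Poisson random measures $N_i^{n\lambda}$, $\bar N_i^n$ on $[0,T]\times[0,1]$ with intensities $n\lambda\,ds\,dy$ and $n\,ds\,dy$: for $i\ge1$,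
\begin{equation}\label{eq:dyn}
\begin{aligned}
X_i^n(t)=X_i^n(0)&+\frac1n\int_{[0,t]\times[0,1]}\mathbf 1_{[0,R_i^n(X^n(s-))]}(y)\,N_i^{n\lambda}(ds\,dy)\\
&-\frac1n\int_{[0,t]\times[0,1]}\mathbf 1_{[0,X_i^n(s-)-X_{i+1}^n(s-)]}(y)\,\bar N_i^{n}(ds\,dy).
\end{aligned}
\end{equation}
The initial states are deterministic and describe $n$ finite queues, so that $X_i^n(0)\in\frac1n\mathbb Z$ and $X_i^n(0)=0$ for all large $i$. They converge coordinatewise to a profile $x=(x_i)_{i\ge0}$, $x_0=1\ge x_1\ge x_2\ge\cdots\ge0$, with $x_i\to0$ as $i\to\infty$.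

Let $\mathbb R^\infty$ (sequences indexed by $i\ge0$) carry the product topology, let $\mathcal D^\infty=\mathbb D([0,T]:\mathbb R^\infty)$ carry the Skorokhod $J_1$ topology, and let $\mathcal C^\infty\subset\mathcal D^\infty$ be the set of continuous paths.

\subsection{The candidate rate function}

For large $n$, the probability that a Poisson process of rate $nr$ runs at rate $nr\varphi$ for a unit of time is about $e^{-nr\ell(\varphi)}$, where
\[
\ell(x)=x\log x-x+1,\quad x\ge0\qquad(0\log0=0,\ \ell(0)=1).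
\]
As $n\to\infty$ the probability $R_i^n(z)$ becomes
\[
R_i(z)=z_{i-1}^d-z_i^d,\qquad i\ge1 .
\]
If the noise runs at rates $n\lambda\varphi_i(s,y)$ and $n\bar\varphi_i(s,y)$ instead of $n\lambda$ and $n$, one expects $X^n$ to follow a path $\psi$ with
\begin{equation}\label{eq:controlled}
\begin{aligned}
\psi_i(t)=x_i&+\lambda\int_{[0,t]\times[0,1]}\mathbf 1_{[0,R_i(\psi(s))]}(y)\,\varphi_i(s,y)\,ds\,dy\\
&-\int_{[0,t]\times[0,1]}\mathbf 1_{[0,\psi_i(s)-\psi_{i+1}(s)]}(y)\,\bar\varphi_i(s,y)\,ds\,dy,\qquad i\ge1,\ t\in[0,T].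
\end{aligned}
\end{equation}
This leads to the following definition. For $\psi\in\mathcal C^\infty$ with $\psi_0\equiv1$,
\begin{equation}\label{eq:I}
I(\psi)=\inf\sum_{i=1}^\infty\int_{[0,T]\times[0,1]}\big(\lambda\,\ell(\varphi_i(s,y))+\ell(\bar\varphi_i(s,y))\big)\,ds\,dy ,
\end{equation}
where the infimum is over all families $(\varphi_i,\bar\varphi_i)_{i\ge1}$ of nonnegative measurable functions on $[0,T]\times[0,1]$ that satisfy \eqref{eq:controlled}, and $\inf\emptyset=\infty$. For all other $\psi\in\mathcal D^\infty$ put $I(\psi)=\infty$. We call a family satisfying \eqref{eq:controlled} \emph{admissible} for $\psi$, and the sum in \eqref{eq:I} its \emph{cost}.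

The simplest case supports the guess. Let $x=(1,0,0,\dots)$ and let the system start empty. It stays empty on $[0,T]$ with probability exactly $e^{-n\lambda T}$. For the constant path $\psi\equiv x$ we have $R_1(\psi)=1$ and all other rates vanish, so \eqref{eq:controlled} forces $\varphi_1=0$ a.e.\ and leaves the other functions free; the cheapest choice for these is $1$. Hence $I(\psi)=\lambda\,\ell(0)\,T=\lambda T$.

It is conjectured in \cite{slides} that $X^n$ satisfies the large deviation principle (LDP) with speed $n$ and rate function $I$. We prove this. Recall that a \emph{rate function} is a lower semicontinuous function with values in $[0,\infty]$; its level sets are $\{I\le c\}$, $c<\infty$.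

\subsection{Results}

\begin{theorem}\label{thm:main}
Under the above assumptions ($d\ge2$, $x_i\to0$), $I$ is a rate function on $\mathcal D^\infty$ with compact level sets, and for all Borel sets $F,G\subset\mathcal D^\infty$, $F$ closed and $G$ open,
\[
\limsup_{n\to\infty}\tfrac1n\log P(X^n\in F)\le-\inf_FI,\qquad
\liminf_{n\to\infty}\tfrac1n\log P(X^n\in G)\ge-\inf_GI .
\]
\end{theorem}

The second theorem collects supplements. Put $q_i(z)=z_i-z_{i+1}$ and
\[
\mathcal S=\{z\in\mathbb R^\infty:\ 1=z_0\ge z_1\ge z_2\ge\cdots\ge0\},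
\]
whose elements we call \emph{profiles}. For $f,g\in\mathcal D^\infty$ let
\[
\rho(f,g)=\sum_{i\ge0}2^{-i}\min\Big(1,\sup_{t\le T}|f_i(t)-g_i(t)|\Big),\qquad \|f-g\|_\infty=\sup_{i\ge0}\sup_{t\le T}|f_i(t)-g_i(t)| .
\]
For $a,r\ge0$ let $L(a,r)=r\,\ell(a/r)$ if $r>0$, $L(0,0)=0$ and $L(a,0)=\infty$ if $a>0$. ``Borel'' always refers to the $J_1$ topology.

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(a)] \emph{(Explicit rate.)} $I(\psi)<\infty$ forces $\psi(t)\in\mathcal S$ for all $t$, $\psi(0)=x$, absolutely continuous coordinates, and $\sup_t\psi_i(t)\to0$ as $i\to\infty$. For $\mathcal S$-valued $\psi\in\mathcal C^\infty$ with $\psi(0)=x$ and absolutely continuous coordinates,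
\[
I(\psi)=\sum_{i\ge1}\int_0^T\Lambda\big(\psi_i'(s);\lambda R_i(\psi(s)),q_i(\psi(s))\big)\,ds ,
\]
where $\Lambda(v;r,q)=\min\{L(a,r)+L(b,q):a,b\ge0,\ a-b=v\}$; for $r,q>0$,
\[
\Lambda(v;r,q)=v\log\frac{v+\sqrt{v^2+4rq}}{2r}-\sqrt{v^2+4rq}+r+q .
\]
If some $\psi_i$ is not absolutely continuous, $I(\psi)=\infty$.
\item[(b)] \emph{(Finer topology.)} The level sets of $I$ are $\|\cdot\|_\infty$-compact, and the two bounds of Theorem~\ref{thm:main} hold for all Borel sets $F,G\subset\mathcal D^\infty$ that are closed, respectively open, for $\|\cdot\|_\infty$.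
\item[(c)] \emph{(Zero set.)} $I$ has a unique zero $\psi^*$. It is the unique $\mathcal S$-valued solution of
\begin{equation}\label{eq:fluid}
\psi_i'=\lambda(\psi_{i-1}^d-\psi_i^d)-(\psi_i-\psi_{i+1}),\quad i\ge1,\qquad\psi(0)=x .
\end{equation}
For each $\delta>0$, $P(\|X^n-\psi^*\|_\infty\ge\delta)$ decays exponentially in $n$.
\item[(d)] \emph{(Range.)} Theorem~\ref{thm:main}, also for $\rho$-closed and $\rho$-open Borel sets $F,G$, and the formulas for $I$ in (a) remain true for arbitrary $x\in\mathcal S$, without $x_i\to0$, and also for $d=1$. In (a), $\sup_t\psi_i(t)\to0$ is then replaced by $\sup_t|\psi_i(t)-x_i|\to0$.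
\end{enumerate}
\end{theorem}

\subsection{Where the difficulty lies}

Three features make the problem delicate. The noise enters through indicators whose thresholds depend on the path. The rates $\lambda R_i$ and $q_i$ vanish on large parts of $\mathcal S$, so the multipliers needed to follow a path of finite cost may be unbounded. And there are infinitely many levels $i$.

\emph{Paths of finite cost.} Definition \eqref{eq:I} does not require $\psi$ to be $\mathcal S$-valued. If $\psi_{i+1}<0$, the service band $[0,\psi_i-\psi_{i+1}]$ has positive length even when $\psi_i=0$, so a negative value at level $i+1$ can feed one at level $i$. Finiteness of the total cost excludes that such a cascade comes down from infinity (Section~\ref{sec:paths}).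

\emph{Upper bound.} It follows from exponential martingales acting on finitely many levels, once $I$ has been written as a supremum of functionals that are continuous on the $\mathcal S$-valued paths (Sections~\ref{sec:formula} and~\ref{sec:upper}).

\emph{Lower bound.} One must approximate a path $\psi$ of finite cost by a path that can be produced with integrable multipliers on finitely many levels, at nearly the same cost. We do this in two moves. First, the longest queues, a fraction $c$ of all queues by rank, are frozen in their initial state. This leaves finitely many active levels. It also reduces some rates, and the resulting extra cost contains logarithms whose integral may be infinite for particular values of $c$; but the average over $c\in(0,c_0)$ tends to zero with $c_0$. Second, the frozen path is mixed with a small multiple of a fluid path whose rates are positive. Section~\ref{sec:onelevel} shows this on one level; the general construction is in Section~\ref{sec:approx}, and Section~\ref{sec:lower}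 realizes it by a change of measure.

\medskip\noindent
\textbf{Standing conventions.} All proofs up to and including Section~\ref{sec:lower} are written for an arbitrary $x\in\mathcal S$ and for $d\ge1$, so that part (d) of Theorem~\ref{thm:supp} comes out at once. We put
\[
\omega=\lim_{i\to\infty}x_i\in[0,1].
\]
In Theorem~\ref{thm:main}, $\omega=0$, and on a first reading one may set $\omega=0$ everywhere. The finite-$n$ states always describe finite queues, and always $n\ge2d$.

\section{The cost of a flux, and one level by hand}\label{sec:cost}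

\subsection{The function \texorpdfstring{$L$}{L}}

For $a,r\ge0$,
\[
L(a,r)=\sup_{\beta\in\mathbb R}\big[\beta a-r(e^\beta-1)\big].
\]
Indeed, for $r>0$ and $a>0$ the maximizer is $e^\beta=a/r$ and the value is $a\log\frac ar-a+r=r\ell(a/r)$; for $a=0$ let $\beta\to-\infty$ to get $r$; and for $r=0$ the supremum is $0$ if $a=0$ and $\infty$ if $a>0$. So this is the function $L$ of the introduction: the cost per unit time for a flow of rate $r$ to carry a flux $a$. As a supremum of linear functions of $(a,r)$ it is subadditive and positively homogeneous. We use the following consequences.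
\begin{itemize}
\item[(L1)] $\beta a\le L(a,r)+r(e^\beta-1)$ for all $\beta$. In particular $\beta\varphi\le\ell(\varphi)+e^\beta-1$ and $\varphi\le\ell(\varphi)+e-1$ for $\varphi\ge0$.
\item[(L2)] $L(a+a',r+r')\le L(a,r)+L(a',r')$, and $L(sa,sr)=sL(a,r)$ for $s>0$.
\item[(L3)] If $r'\ge r$, then $L(a,r')\le L(a,r)+L(0,r'-r)=L(a,r)+r'-r$.
\item[(L4)] If $\kappa\ge1$, $p\ge0$ and $r'\ge\kappa^{-p}r$, then $L(a,r')\le L(a,r)+p\,a\log\kappa+|r'-r|$. Indeed, if $r=0$ only $a=0$ matters and the claim is $r'\le|r'|$; if $r>0$, then $r'>0$ and $L(a,r')-L(a,r)=a\log(r/r')+r'-r$.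
\item[(L5)] For $0<s\le1$, $L(sa,s^dr)\le sL(a,r)+(d-1)\,s\log(1/s)\,a$. Indeed, for $r=0$ only $a=0$ matters. For $r>0$ the left side equals $s\big[a\log\frac ar-a+r\big]+(d-1)s\log(1/s)\,a-sr+s^dr$, and $s^dr\le sr$.
\end{itemize}

\subsection{Two competing flows}

At each level, arrivals push up with rate $r$ and services push down with rate $q$. Only the net velocity $v$ is prescribed, so the cheapest split into fluxes is used. Let
\[
\Lambda(v;r,q)=\sup_{\beta\in\mathbb R}\big[\beta v-r(e^\beta-1)-q(e^{-\beta}-1)\big]\ \ge0,\qquad v\in\mathbb R,\ r,q\ge0 .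
\]
The lemma shows that this is the function $\Lambda$ of Theorem~\ref{thm:supp}(a).

\begin{lemma}\label{lem:Lambda}
$\Lambda(v;r,q)=\min\{L(a,r)+L(b,q):a,b\ge0,\ a-b=v\}$. If $\Lambda(v;r,q)<\infty$, the minimum is attained at
\begin{equation}\label{eq:ab}
a=\tfrac12\big(v+\sqrt{v^2+4rq}\big),\qquad b=\tfrac12\big(-v+\sqrt{v^2+4rq}\big),
\end{equation}
and then $r=0$ implies $a=0$, and $q=0$ implies $b=0$. For $r,q>0$, $\Lambda$ is given by the formula in Theorem~\ref{thm:supp}(a). Finally, $\Lambda(v;r,q)=0$ if and only if $v=r-q$.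
\end{lemma}

\begin{proof}
If $a-b=v$, then $\beta v-r(e^\beta-1)-q(e^{-\beta}-1)=[\beta a-r(e^\beta-1)]+[-\beta b-q(e^{-\beta}-1)]\le L(a,r)+L(b,q)$. So $\Lambda$ is at most the minimum, with trivial equality if $\Lambda=\infty$. Let $\Lambda<\infty$ and take $a,b$ from \eqref{eq:ab}.

If $r,q>0$, then $a,b>0$, $a-b=v$ and $ab=rq$, so with $\beta=\log(a/r)$ we have $a=re^\beta$ and $b=qe^{-\beta}$. For this $\beta$,
\[
\beta v-r(e^\beta-1)-q(e^{-\beta}-1)=(\beta a-a+r)+(-\beta b-b+q)=L(a,r)+L(b,q).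
\]
Hence equality holds, and the explicit formula results on inserting $\beta=\log(a/r)$ and $a+b=\sqrt{v^2+4rq}$ into the left side.

If $r=0<q$, letting $\beta\to\infty$ shows that finiteness forces $v\le0$. Then $a=0$, $b=-v$, and replacing $\beta$ by $-\beta$ gives $\Lambda=L(-v,q)=L(a,0)+L(b,q)$. If $q=0<r$, letting $\beta\to-\infty$ forces $v\ge0$, and then $b=0$, $a=v$, $\Lambda=L(v,r)$. If $r=q=0$, finiteness forces $v=0=a=b$.

For the last claim, if $r=q=0$ then $\Lambda=0$ iff $v=0$. If $r+q>0$, the function in the supremum is strictly concave in $\beta$, vanishes at $0$ and has derivative $v-r+q$ there; its supremum is $0$ iff this derivative is $0$.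
\end{proof}

For example $\Lambda(0;r,q)=(\sqrt r-\sqrt q)^2$: to stand still, both flows run at rate $\sqrt{rq}$.

\subsection{One level by hand}\label{sec:onelevel}

This subsection illustrates the two moves of the lower bound; of it, only Lemma~\ref{lem:average} is used later. Let $x=(1,0,0,\dots)$ and consider a path $\psi=(1,\psi_1,0,0,\dots)$ with $\psi(0)=x$ and $\psi_1'=a-b$, where $a\ge0$ is the flux of arrivals to empty queues and $b\ge0$ the flux of services. Arrivals to queues of length one have rate $\lambda R_2(\psi)=\lambda\psi_1^d$ and must be suppressed. The cost is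
\[
C=\int_0^T\big[L(a,\lambda(1-\psi_1^d))+L(b,\psi_1)+\lambda\psi_1^d\big]\,ds ,
\]
which we assume finite. To produce $\psi$ one multiplies the service rate by $b/\psi_1$, which may be unbounded where $\psi_1$ is small.

\emph{Freezing.} Order the queues by decreasing length, fix $c\in(0,1)$, and keep the first fraction $c$ of them in the initial state, that is, empty. The proportion of busy servers becomes $\psi_1^c=(\psi_1-c)^+$, with the fluxes $a,b$ switched off where $\psi_1\le c$. Compare costs.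

On $\{\psi_1>c\}$ the arrival rate has increased, and by (L3) its cost grows by at most $\lambda(\psi_1^d-(\psi_1-c)^d)$. The suppression cost drops by exactly the same amount. The service rate has decreased from $\psi_1$ to $\psi_1-c$, and
\[
L(b,\psi_1-c)=L(b,\psi_1)+b\log\frac{\psi_1}{\psi_1-c}-c .
\]

On $\{\psi_1\le c\}$ the new cost density is $\lambda$, from suppressing all arrivals. On $\{\psi_1=0\}$ the old density was also $\lambda$ a.e.: there $b=0$ since $L(b,0)<\infty$, and $\psi_1'=0$ a.e., so $a=0$. Altogether the new cost $C^c$ satisfies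
\[
C^c\le C+\lambda\,\big|\{s:0<\psi_1(s)\le c\}\big|+\Theta(c),\qquad\Theta(c)=\int_{\{\psi_1>c\}}b\,\log\frac{\psi_1}{\psi_1-c}\,ds .
\]
The middle term tends to $0$ as $c\to0$. The last one can be infinite for particular $c$: if $\psi_1(s)=c+e^{-1/(s-t_0)}$ and $b\ge b_0>0$ for $s$ slightly larger than $t_0$, then $\log\frac{\psi_1}{\psi_1-c}\ge\log c+\frac1{s-t_0}$, which is not integrable. But most $c$ are harmless.

\begin{lemma}\label{lem:average}
For $w,c_0>0$,
\[
\frac1{c_0}\int_0^{c_0}\mathbf 1_{\{c<w\}}\log\frac w{w-c}\,dc\le\min\Big(\frac{c_0}w,\frac w{c_0}\Big).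
\]
\end{lemma}

\begin{proof}
Let $f(r)=\int_0^r\log\frac1{1-u}\,du=\sum_{k\ge1}\frac{r^{k+1}}{k(k+1)}\le r^2\sum_{k\ge1}\frac1{k(k+1)}=r^2$ for $0\le r\le1$. Substituting $c=wu$, the left side is $\frac w{c_0}f(\min(1,\frac{c_0}w))$, which is at most $\frac{c_0}w$ if $c_0\le w$ and at most $\frac w{c_0}$ if $c_0>w$.
\end{proof}

By Lemma~\ref{lem:average} the average of $\Theta$ over $(0,c_0)$ is at most $\int_{\{\psi_1>0\}}b\,\min(\frac{c_0}{\psi_1},\frac{\psi_1}{c_0})\,ds$. Since $b\le L(b,\psi_1)+(e-1)\psi_1$ is integrable, this tends to $0$ as $c_0\to0$ by dominated convergence. So there are $c\to0$ with $\Theta(c)\to0$, and along them $\limsup C^c\le C$.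

\emph{Mixing.} The path $\psi^c_1$ still has vanishing service rate where it is $0$. Let $\eta_1'=\lambda(1-\eta_1^d)-\eta_1$, $\eta_1(0)=0$, so that $0<\eta_1(t)<1$ for $t>0$. In $(1-\epsilon)\psi_1^c+\epsilon\eta_1$ the service rate is at least $\epsilon\eta_1$. This is small only near $t=0$, and a short delay of $\psi^c_1$ takes care of that.

With one level, mixing alone would do. With infinitely many levels, mixing bounds the rate at each level from below, but not uniformly in the level. Freezing is what leaves only finitely many active levels, and its price is the one just computed.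

\section{Preliminaries on the system}\label{sec:prelim}

\subsection{Topology}

Recall that $f^{(m)}\to f$ in $J_1$ if there are increasing homeomorphisms $\tau_m$ of $[0,T]$, the same for all coordinates, with $\tau_m\to\mathrm{id}$ uniformly and $f_i^{(m)}\circ\tau_m\to f_i$ uniformly for each $i$. The metric $\rho$ is complete on $\mathcal D^\infty$, since coordinatewise uniform limits of right-continuous functions with left limits are again of this kind, and $\mathcal C^\infty$ is $\rho$-closed. Taking $\tau_m=\mathrm{id}$, $\rho$-convergence implies $J_1$-convergence. So $J_1$-open (closed) sets are $\rho$-open (closed), and $\rho$-compact sets are $J_1$-compact. \emph{It therefore suffices to prove the two bounds for $\rho$-closed and $\rho$-open Borel sets.}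

For fixed $g\in\mathcal D^\infty$ the map $f\mapsto\rho(f,g)$ is Borel, because by right-continuity the suprema can be taken over a countable set. Hence open $\rho$-balls $B_\rho(g,r)$ are Borel. The map $f\mapsto\rho(f,K)=\inf_{g\in K}\rho(f,g)$ is also Borel for $\rho$-compact $K\ne\emptyset$, since such a $K$ has a countable $\rho$-dense subset.

\subsection{The rates}

For $z,z'\in\mathcal S$, with $0^0=1$,
\begin{equation}\label{eq:Rfactor}
R_i(z)=(z_{i-1}-z_i)\sum_{k=0}^{d-1}z_{i-1}^kz_i^{d-1-k}\in[0,1],\qquad |R_i(z)-R_i(z')|\le d\big(|z_{i-1}-z'_{i-1}|+|z_i-z_i'|\big).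
\end{equation}
By telescoping, if $z\in\mathcal S$ and $z_i\to\omega$, then for $m\ge0$
\begin{equation}\label{eq:telescope}
\sum_{i>m}R_i(z)=z_m^d-\omega^d,\qquad\sum_{i\ge m}q_i(z)=z_m-\omega .
\end{equation}
For every $z\in\mathcal S$, $\sum_{i\ge1}R_i(z)\le1$ and $\sum_{i\ge0}q_i(z)\le1$.

For $u\in\{0,\frac1n,\dots,1\}$ let
\[
B_n(u)=\binom{nu}d\Big/\binom nd=\prod_{j=0}^{d-1}\frac{nu-j}{n-j},
\]
so $R_i^n(z)=B_n(z_{i-1})-B_n(z_i)$. Since $B_n$ is nondecreasing on the grid, $R_i^n\ge0$. Since $n\ge2d$, every factor has modulus at most $1$ (if $nu<j$, then $j-nu\le j\le n-j$). Each factor differs from $u$ by $\frac{j(1-u)}{n-j}\le\frac d{n-d}\le\frac{2d}n$. Replacing the factors by $u$ one at a time gives $|B_n(u)-u^d|\le C_d/n$ with $C_d=2d^2$, and hence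
\begin{equation}\label{eq:RnR}
|R_i^n(z)-R_i(z)|\le2C_d/n\qquad\text{for grid-valued }z\in\mathcal S .
\end{equation}

The process $X^n$ is a pure jump Markov process that jumps by $+\mathbf e_i/n$ at rate $n\lambda R_i^n(X^n)$ and by $-\mathbf e_i/n$ at rate $nq_i(X^n)$, $i\ge1$, where $\mathbf e_i$ is the $i$th unit vector. (Marks $y=0$ have probability zero.) It stays in $\mathcal S$: an up jump at level $i$ requires $X_{i-1}^n>X_i^n$, a down jump $X_i^n>X_{i+1}^n$, and all values lie in $\frac1n\mathbb Z$. In each state only finitely many levels have positive rate, and since all queues are finite, $\sum_{i\ge1}R_i^n(X^n)=B_n(1)-B_n(0)=1$ and $\sum_{i\ge1}q_i(X^n)=X_1^n\le1$. So the total rate is at most $n(\lambda+1)$, and the number $\mathcal N$ of jumps on $[0,T]$ is stochastically dominated by a Poisson variable of mean $n(\lambda+1)T$.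

\subsection{Change of measure}

\begin{lemma}\label{lem:girsanov}
Let $\theta_i^+,\theta_i^-$ $(i\ge1)$ be deterministic measurable functions from $[0,T]$ to $[0,K]$, $K\ge1$. Let
\[
Z_t=\Big(\prod_{\text{jumps at }s\le t}\theta(s)\Big)\exp\Big\{-n\int_0^t\sum_{i\ge1}\big[\lambda R_i^n(X^n)(\theta_i^+-1)+q_i(X^n)(\theta_i^--1)\big]ds\Big\},
\]
where an up (down) jump at level $i$ and time $s$ contributes the factor $\theta_i^+(s)$ $(\theta_i^-(s))$, and let $Z=Z_T$. Then $EZ=1$. Under the probability measure $d\tilde P=Z\,dP$ the following hold.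
\begin{enumerate}
\item[(i)] For measurable $f_i^\pm:[0,T]\to\mathbb R$, bounded uniformly in $i$, let $S_t$ be the sum of $f_i^\pm(s)$ over the jumps (up/down, at level $i$, at time $s\le t$). Then
\[
S_t-n\int_0^t\sum_{i\ge1}\big[\lambda R_i^n(X^n)\theta_i^+f_i^++q_i(X^n)\theta_i^-f_i^-\big]ds
\]
is a $\tilde P$-martingale. In particular, $\tilde P$-a.s.\ no jump of a given type occurs at a time when its multiplier is $0$.
\item[(ii)] The relative entropy $H(\tilde P|P)=\tilde E\log Z$ satisfies
\[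
\tfrac1nH(\tilde P|P)=\tilde E\int_0^T\sum_{i\ge1}\big[\lambda R_i^n(X^n)\,\ell(\theta_i^+)+q_i(X^n)\,\ell(\theta_i^-)\big]ds .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Index jump types by $k=(i,\pm)$, with counting processes $N_k$, intensities $\mu_k$ and compensated processes $M_k=N_k-\int\mu_k\,ds$. Then $dZ=\sum_kZ_-(\theta_k-1)\,dM_k$, so $Z_t$ is a nonnegative local martingale. Since $\theta_k-1\ge-1$ and $K\ge1$, $\sup_tZ_t\le K^{\mathcal N}e^{n(\lambda+1)T}$, which is integrable. So $Z_t$ is a martingale and $EZ=1$.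

(i) Let $A_t=\int_0^t\sum_kf_k\theta_k\mu_k\,ds$. At a jump of type $k$, $Z$ jumps by $Z_-(\theta_k-1)$ and $S$ by $f_k$, so the product rule gives $d(ZS)=S_-\,dZ+\sum_kZ_-f_k\,dN_k+\sum_kZ_-(\theta_k-1)f_k\,dN_k=S_-\,dZ+\sum_kZ_-f_k\theta_k\,dN_k$. Also $d(ZA)=A\,dZ+Z\,dA$. Subtracting,
\[
d\big(Z(S-A)\big)=(S_--A)\,dZ+\sum_kZ_-f_k\theta_k\,dM_k .
\]
So $Z(S-A)$ is a local martingale. It is bounded by a constant times the integrable variable $(1+\mathcal N)K^{\mathcal N}$, hence is a $P$-martingale, which means that $S-A$ is a $\tilde P$-martingale. With $f_k=\mathbf 1_{\{\theta_k=0\}}$ we get $\tilde ES_T=0$.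

(ii) By monotone convergence, $\tilde E\sum_k\int f_k\,dN_k=\tilde E\int\sum_kf_k\theta_k\mu_k\,ds$ holds for all measurable $f_k\ge0$. Apply this to the positive and negative parts of $\log\theta_k$ (set to $0$ where $\theta_k=0$). Since $\theta|\log\theta|$ is bounded on $[0,K]$ and the total rate is bounded, both expectations are finite. As $\tilde P$-a.s.\ all jumps have positive multiplier,
\[
\tilde E\log Z=\tilde E\int_0^T\sum_k\mu_k\big[\theta_k\log\theta_k-(\theta_k-1)\big]ds=\tilde E\int_0^T\sum_k\mu_k\,\ell(\theta_k)\,ds .\qedhere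
\]
\end{proof}

\section{Paths of finite cost stay in \texorpdfstring{$\mathcal S$}{S}}\label{sec:paths}

\begin{lemma}\label{lem:paths}
Let $I(\psi)<\infty$. Then $\psi(0)=x$, the coordinates of $\psi$ are absolutely continuous, $\psi(t)\in\mathcal S$ for all $t$, and $\sup_t|\psi_i(t)-x_i|\to0$ as $i\to\infty$. In particular $\psi_i\ge\omega$ for all $i$, and $\sup_t\psi_i(t)\to\omega$.
\end{lemma}

The main point is that $\psi\ge0$. A negative value at level $i$ needs one at least as large in modulus at level $i+1$, and the summability of the costs makes negative values vanish as $i\to\infty$.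

\begin{proof}
Fix an admissible family of finite cost. Let $c_i=\int(\lambda\ell(\varphi_i)+\ell(\bar\varphi_i))\,ds\,dy$, so $\sum_ic_i<\infty$, and
\[
A_i(s)=\lambda\int_0^1\mathbf 1_{[0,R_i(\psi(s))]}(y)\,\varphi_i(s,y)\,dy,\qquad E_i(s)=\int_0^1\mathbf 1_{[0,\psi_i(s)-\psi_{i+1}(s)]}(y)\,\bar\varphi_i(s,y)\,dy .
\]
By (L1), $\varphi\le\ell(\varphi)+e-1$, so $A_i,E_i$ are integrable. Thus $\psi_i$ is absolutely continuous with $\psi_i'=A_i-E_i$, where $A_i,E_i\ge0$, $A_i=0$ where $R_i(\psi)\le0$, and $E_i=0$ where $\psi_i\le\psi_{i+1}$. Clearly $\psi(0)=x$. Put $u_i(t)=\max_{s\le t}\psi_i(s)^-$ for $i\ge1$, where $r^-=\max(-r,0)$.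

\emph{(1) $u_i(T)\le u_{i+1}(T)$.} Suppose not. Take $b\in(u_{i+1}(T),u_i(T))$ and $t^*$ with $\psi_i(t^*)=-u_i(T)$. Let $s_0<t^*$ be the last time before $t^*$ with $\psi_i=-b$; it exists since $\psi_i(0)=x_i\ge0$. On $(s_0,t^*]$ we have $\psi_i<-b<-u_{i+1}(T)\le\psi_{i+1}$, so $E_i=0$ and $\psi_i'\ge0$ a.e. This contradicts $\psi_i(t^*)<-b=\psi_i(s_0)$.

\emph{(2) $u_i(T)\to0$ as $i\to\infty$.} Let $\psi_i(t)<0$ and let $s_0$ be the last zero of $\psi_i$ before $t$. On $(s_0,t]$, $\psi_i-\psi_{i+1}<-\psi_{i+1}\le u_{i+1}$, so the part of the service band in $[0,1]$ has length at most $\min(1,u_{i+1}(s))$. Since $\bar\varphi_i\le\ell(\bar\varphi_i)+e-1$ and $-\psi_i(t)\le\int_{s_0}^tE_i\,ds$,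
\[
u_i(t)\le c_i+(e-1)\int_0^tu_{i+1}(s)\,ds,\qquad u_i(T)\le B:=(e-1)T+\sup_jc_j .
\]
Iterating the first bound $m$ times and using the second at the end,
\[
u_i(T)\le\sum_{k<m}\frac{((e-1)T)^k}{k!}\,c_{i+k}+B\,\frac{((e-1)T)^m}{m!}.
\]
As $m\to\infty$, $u_i(T)\le e^{(e-1)T}\sup_{j\ge i}c_j$, which tends to $0$ as $i\to\infty$.

By (1) and (2), $u_i\equiv0$, that is, $\psi_i\ge0$ for all $i$.

\emph{(3) $\psi_i\ge\psi_{i+1}$ for $i\ge0$.} If $\psi_{i+1}(t)>\psi_i(t)$, let $s_0$ be the last time of equality before $t$, which exists since $x_i\ge x_{i+1}$. On $(s_0,t]$, $0\le\psi_i<\psi_{i+1}$, so $R_{i+1}(\psi)<0$ and $A_{i+1}=0$; if $i\ge1$, also $E_i=0$. Hence $(\psi_i-\psi_{i+1})'=A_i+E_{i+1}\ge0$ if $i\ge1$, and $(\psi_0-\psi_1)'=E_1\ge0$ if $i=0$. This contradicts $\psi_i(t)<\psi_{i+1}(t)$. So $\psi$ is $\mathcal S$-valued.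

\emph{(4)} By (L1) again, $\int_0^TA_i\,ds\le\lambda(e-1)\int_0^TR_i(\psi)\,ds+c_i$ and $\int_0^TE_i\,ds\le(e-1)\int_0^Tq_i(\psi)\,ds+c_i$. The right sides are summable in $i$, hence tend to $0$, and $|\psi_i(t)-x_i|\le\int_0^T(A_i+E_i)\,ds$. Finally $\psi_i(t)\ge\lim_j\psi_j(t)=\lim_jx_j=\omega$.
\end{proof}

\section{The rate function, level by level}\label{sec:formula}

Lemma~\ref{lem:paths} allows us to work on the $\rho$-closed set
\[
\mathcal V=\{\psi\in\mathcal C^\infty:\psi(t)\in\mathcal S\text{ for all }t,\ \psi(0)=x\}.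
\]
For the upper bound we need $I$ as a supremum of $\rho$-continuous functionals on $\mathcal V$, and for the lower bound optimal fluxes. Both come from duality at each level. For a step function $\alpha$ on $[0,T]$ and $\psi\in\mathcal V$ put
\[
J_i(\alpha)(\psi)=\int\alpha\,d\psi_i-\int_0^T\big[\lambda R_i(\psi)(e^\alpha-1)+q_i(\psi)(e^{-\alpha}-1)\big]ds ,
\]
where $\int\alpha\,d\psi_i$ is the sum of the values of $\alpha$ times the increments of $\psi_i$. For $\alpha=(\alpha_1,\dots,\alpha_k)$, $k\ge1$, put $J_\alpha(\psi)=\sum_{i\le k}J_i(\alpha_i)(\psi)$.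

\begin{proposition}\label{prop:formula}
$I=\infty$ off $\mathcal V$. For $\psi\in\mathcal V$,
\[
I(\psi)=\sup_{k,\alpha}J_\alpha(\psi)=\sum_{i\ge1}\int_0^T\Lambda\big(\psi_i';\lambda R_i(\psi),q_i(\psi)\big)\,ds ,
\]
where the last expression is read as $\infty$ if some $\psi_i$ is not absolutely continuous. If $I(\psi)<\infty$, let $a_i,b_i\ge0$ be given by \eqref{eq:ab} with $v=\psi_i'$, $r=\lambda R_i(\psi)$, $q=q_i(\psi)$. Then $\psi_i'=a_i-b_i$,
\begin{equation}\label{eq:optimal}
I(\psi)=\sum_{i\ge1}\int_0^T\big[L(a_i,\lambda R_i(\psi))+L(b_i,q_i(\psi))\big]ds\quad\text{and}\quad\sum_{i\ge1}\int_0^T(a_i+b_i)\,ds<\infty .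
\end{equation}
\end{proposition}

\begin{proof}
The first claim is Lemma~\ref{lem:paths}. Let $\psi\in\mathcal V$ and $J^*=\sup_{k,\alpha}J_\alpha(\psi)$.

\emph{$J^*\le I(\psi)$.} Take an admissible family of finite cost, with $A_i,E_i$ as in the proof of Lemma~\ref{lem:paths}. Integrating $\beta\varphi_i\le\ell(\varphi_i)+e^\beta-1$ over $y\in[0,R_i(\psi)]$ gives $\beta A_i-\lambda R_i(\psi)(e^\beta-1)\le\lambda\int_0^1\ell(\varphi_i)\,dy$ for all $\beta$, so $L(A_i,\lambda R_i(\psi))\le\lambda\int_0^1\ell(\varphi_i)\,dy$. The same argument over the service band gives $L(E_i,q_i(\psi))\le\int_0^1\ell(\bar\varphi_i)\,dy$. Now (L1) with $\beta=\alpha_i$ and $\beta=-\alpha_i$ yields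
\[
\alpha_i(A_i-E_i)\le L(A_i,\lambda R_i(\psi))+\lambda R_i(\psi)(e^{\alpha_i}-1)+L(E_i,q_i(\psi))+q_i(\psi)(e^{-\alpha_i}-1).
\]
Integrating over $s$ and summing over $i\le k$ bounds $J_\alpha(\psi)$ by the cost of the family.

\emph{If $J^*<\infty$, then $I(\psi)\le\sum_i\int\Lambda\le J^*$.} The levels decouple, so $J^*=\sum_iJ_i^*$ with $J_i^*=\sup_\alpha J_i(\alpha)(\psi)\ge0$. For finitely many disjoint intervals $(s_j,t_j)$ and $\beta>0$ choose $\alpha=\beta\,\mathrm{sgn}(\psi_i(t_j)-\psi_i(s_j))$ on $(s_j,t_j)$ and $\alpha=0$ elsewhere. Since $R_i,q_i\in[0,1]$, this gives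
\begin{equation}\label{eq:modulus}
\beta\sum_j|\psi_i(t_j)-\psi_i(s_j)|\le J^*+(\lambda+1)(e^\beta-1)\sum_j|t_j-s_j| .
\end{equation}
Choosing first $\beta$ large and then $\sum_j|t_j-s_j|$ small, we see that $\psi_i$ is absolutely continuous, so $\int\alpha\,d\psi_i=\int_0^T\alpha\psi_i'\,ds$. With this expression $J_i(\alpha)(\psi)$ is defined for all bounded measurable $\alpha$. Each such $\alpha$ is an a.e.\ limit of uniformly bounded step functions, and by dominated convergence $J_i(\alpha)(\psi)\le J_i^*$. Enumerate the rationals as $\beta_1=0,\beta_2,\dots$ and let $\alpha^N(s)$ be the first of $\beta_1,\dots,\beta_N$ that maximizes $\beta\psi_i'-\lambda R_i(\psi)(e^\beta-1)-q_i(\psi)(e^{-\beta}-1)$ among them. This is measurable and bounded. The integrand of $J_i(\alpha^N)(\psi)$ is nonnegative and increases to $\Lambda(\psi_i';\lambda R_i(\psi),q_i(\psi))$, by continuity in $\beta$. By monotone convergence $\int_0^T\Lambda\,ds\le J_i^*$, and summation gives $\sum_i\int\Lambda\le J^*$.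

In particular $\Lambda<\infty$ a.e. By Lemma~\ref{lem:Lambda}, $\Lambda=L(a_i,\lambda R_i(\psi))+L(b_i,q_i(\psi))$, with $a_i=0$ a.e.\ where $R_i(\psi)=0$ and $b_i=0$ a.e.\ where $q_i(\psi)=0$. Let $\varphi_i(s,y)=a_i(s)/(\lambda R_i(\psi(s)))$ for $y\le R_i(\psi(s))$ where $R_i(\psi(s))>0$, and $\varphi_i=1$ otherwise. Likewise let $\bar\varphi_i=b_i/q_i(\psi)$ for $y\le q_i(\psi)$ where $q_i(\psi)>0$, and $\bar\varphi_i=1$ otherwise. The bands lie in $[0,1]$, so the family carries the fluxes $a_i,b_i$ and is admissible. Its cost is $\sum_i\int[L(a_i,\lambda R_i(\psi))+L(b_i,q_i(\psi))]ds=\sum_i\int\Lambda\,ds$.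

\emph{Conclusion.} If $J^*<\infty$, then $J^*\le I\le\sum_i\int\Lambda\le J^*$ and the first part of \eqref{eq:optimal} holds. The second follows from (L1) with $\beta=1$: $\sum_i\int(a_i+b_i)\,ds\le I(\psi)+(e-1)(\lambda+1)T$. If $J^*=\infty$, then $I=\infty$; and if all $\psi_i$ are absolutely continuous, $J_i(\alpha)(\psi)\le\int\Lambda\,ds$ shows that $\sum_i\int\Lambda=\infty$ as well.
\end{proof}

\begin{corollary}\label{cor:level}
For every $c<\infty$ the set $\{I\le c\}$ is $\rho$-compact, hence $J_1$-compact. In particular $I$ is a rate function on $\mathcal D^\infty$.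
\end{corollary}

\begin{proof}
Each $J_\alpha$ is $\rho$-continuous on $\mathcal V$, since it involves finitely many increments of $\psi$ and the functions $R_i,q_i$ are Lipschitz. As $\{I\le c\}=\{\psi\in\mathcal V:J_\alpha(\psi)\le c\text{ for all }\alpha\}$, this set is $\rho$-closed. By \eqref{eq:modulus}, $\beta|\psi_i(t)-\psi_i(s)|\le c+(\lambda+1)(e^\beta-1)|t-s|$ on it for all $\beta>0$, so each coordinate is equicontinuous, with values in $[0,1]$. The Arzel\`a--Ascoli theorem and a diagonal argument give compactness.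
\end{proof}

\section{Upper bound}\label{sec:upper}

\begin{lemma}\label{lem:local}
For $\psi\in\mathcal C^\infty$, $\displaystyle\lim_{\delta\to0}\limsup_{n\to\infty}\tfrac1n\log P(\rho(X^n,\psi)<\delta)\le-I(\psi)$.
\end{lemma}

\begin{proof}
If $\psi\notin\mathcal V$, then $I(\psi)=\infty$, and the probability is $0$ for small $\delta$ and large $n$, because $X^n(t)\in\mathcal S$, $\mathcal S$ is closed in $\mathbb R^\infty$, and $X^n(0)\to x$. Let $\psi\in\mathcal V$ and let $\alpha=(\alpha_1,\dots,\alpha_k)$ be step functions with at most $N$ pieces and $|\alpha_i|\le A$. Apply Lemma~\ref{lem:girsanov} with $\theta_i^\pm=e^{\pm\alpha_i}$ for $i\le k$ and $\theta_i^\pm=1$ for $i>k$. A.s.\ no jump occurs at a discontinuity of $\alpha$, so $EZ=1$ reads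
\[
1=E\exp\Big(n\sum_{i\le k}\Big\{\int\alpha_i\,dX_i^n-\int_0^T\big[\lambda R_i^n(X^n)(e^{\alpha_i}-1)+q_i(X^n)(e^{-\alpha_i}-1)\big]ds\Big\}\Big).
\]
Suppose $\rho(X^n,\psi)<\delta$ with $\delta':=2^{k+1}\delta\le1$. Then $\sup_t|X_i^n-\psi_i|\le\delta'$ for $i\le k+1$. Therefore $|\int\alpha_i\,d(X_i^n-\psi_i)|\le2NA\delta'$; by \eqref{eq:Rfactor} and \eqref{eq:RnR}, $|R_i^n(X^n)-R_i(\psi)|\le2d\delta'+2C_d/n$; and $|q_i(X^n)-q_i(\psi)|\le2\delta'$. Since $|e^{\pm\alpha_i}-1|\le e^A$, the sum over $i\le k$ in the exponent is at least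
\[
\Gamma_{n,\delta}:=J_\alpha(\psi)-k\big[2NA+T(2\lambda d+2)e^A\big]\delta'-2kT\lambda e^AC_d/n .
\]
Restricting the expectation to $\{\rho(X^n,\psi)<\delta\}$ gives $P(\rho(X^n,\psi)<\delta)\le e^{-n\Gamma_{n,\delta}}$. Let $n\to\infty$, then $\delta\to0$, and take the supremum over $\alpha$ using Proposition~\ref{prop:formula}.
\end{proof}

\begin{lemma}[Exponential tightness]\label{lem:tight}
For every $A>0$ there is a nonempty $\rho$-compact set $K\subset\mathcal C^\infty$ such that for each $\eta>0$, $\limsup_n\frac1n\log P(\rho(X^n,K)\ge\eta)\le-A$.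
\end{lemma}

\begin{proof}
\emph{Approximation by polygons.} For $m\in\mathbb N$ pick $k$ with $2^{-k}<\frac1{4m}$ and a mesh $h=T/J$, $J\in\mathbb N$. For $1\le i\le k$ and $0\le j<J$ the number $V_{i,j}$ of points of $N_i^{n\lambda}$ and $\bar N_i^n$ in $(jh,(j+1)h]\times[0,1]$ is Poisson of mean $n(\lambda+1)h$. The Chernoff bound $P(V\ge v)\le\exp\{-v[\log(v/\mu)-1]\}$ for a Poisson variable $V$ of mean $\mu<v$ gives
\[
P\Big(V_{i,j}>\frac n{8m}\Big)\le\exp\Big\{-\frac n{8m}\Big[\log\frac1{8m(\lambda+1)h}-1\Big]\Big\}\le e^{-nA}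
\]
if $h$ is small enough. If $V_{i,j}\le n/(8m)$ for all these $i,j$, then $X_i^n$, $1\le i\le k$, is within $\frac1{4m}$ of its polygonal interpolation with nodes $jh$. Let $U_m$ be the set of paths $f$ with $f_0\equiv1$, with $f_i$ polygonal with these nodes and nodal values in $[0,1]$ for $1\le i\le k$, and with $f_i\equiv0$ for $i>k$. It is $\rho$-compact, as a continuous image of a cube, and $\rho(X^n,U_m)\le\frac1{4m}+2^{-k}<\frac1m$ outside an event of probability at most $kJe^{-nA}$. Here $k$ and $J$ depend on $m$ but not on $n$.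

\emph{The compact set.} Let $K=\bigcap_m\{f:\rho(f,U_m)\le\frac1m\}$. It is closed and totally bounded, hence compact by completeness. It consists of $\rho$-limits of continuous paths, so $K\subset\mathcal C^\infty$, and it contains the constant path $(1,0,0,\dots)$.

\emph{Claim: for each $\eta>0$ there is $m_0$ with $\bigcap_{m\le m_0}\{\rho(\cdot,U_m)<\frac1m\}\subset\{\rho(\cdot,K)<\eta\}$.} Otherwise, for each $l$ there is $f_l$ with $\rho(f_l,U_m)<\frac1m$ for $m\le l$ and $\rho(f_l,K)\ge\eta$. For each $m$ the sequence $(f_l)_{l\ge m}$ is covered by finitely many balls of radius $2/m$, so by a diagonal argument a subsequence is Cauchy. Its limit lies in $K$, a contradiction.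

By the claim, $P(\rho(X^n,K)\ge\eta)\le\sum_{m\le m_0}P(\rho(X^n,U_m)\ge\frac1m)$, a finite sum of terms bounded by constants times $e^{-nA}$.
\end{proof}

\begin{proposition}\label{prop:upper}
For every $\rho$-closed Borel set $F$, $\limsup_n\frac1n\log P(X^n\in F)\le-\inf_FI$.
\end{proposition}

\begin{proof}
Let $A,\epsilon>0$ and take $K$ from Lemma~\ref{lem:tight}. For $\psi\in K$ choose $r_\psi>0$ as follows. If $\psi\notin F$, let $B_\rho(\psi,2r_\psi)\cap F=\emptyset$. If $\psi\in F$, use Lemma~\ref{lem:local} to get $\limsup_n\frac1n\log P(X^n\in B_\rho(\psi,2r_\psi))\le-\min(I(\psi)-\epsilon,1/\epsilon)$. Cover $K$ by finitely many balls $B_\rho(\psi_j,r_{\psi_j})$ and let $\eta=\min_jr_{\psi_j}$. If $\rho(X^n,K)<\eta$, then $X^n\in B_\rho(\psi_j,2r_{\psi_j})$ for some $j$, and if also $X^n\in F$, then $\psi_j\in F$. Hence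
\[
\limsup_n\tfrac1n\log P(X^n\in F)\le-\min\{A,\ \inf_FI-\epsilon,\ 1/\epsilon\}.
\]
Let $\epsilon\to0$ and $A\to\infty$.
\end{proof}

\section{Lower bound: approximation of paths}\label{sec:approx}

In this section $\omega<1$, and $\psi$ is a path with $I(\psi)<\infty$ and optimal fluxes $a_i,b_i$ as in \eqref{eq:optimal}. By Lemma~\ref{lem:paths}, $\psi_i(t)\to\omega$ as $i\to\infty$ for each $t$, so \eqref{eq:telescope} applies to $\psi(t)$.

A \emph{flux path} is an $\mathcal S$-valued path $z$ with $z(0)=x$ and absolutely continuous coordinates, together with measurable fluxes $a_i^z,b_i^z\ge0$ such that $z_i'=a_i^z-b_i^z$ a.e.\ for $i\ge1$. Its cost is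
\[
C(z)=\sum_{i\ge1}\int_0^T\big[L(a_i^z,\lambda R_i(z))+L(b_i^z,q_i(z))\big]ds .
\]
Thus $C(\psi)=I(\psi)$. The goal is the following.

\begin{proposition}\label{prop:approx}
For all $\delta,\gamma>0$ there are $M\ge1$ and a flux path $\chi$ with fluxes $a_i^\chi,b_i^\chi$ such that
\begin{enumerate}
\item[(i)] $\rho(\chi,\psi)<\delta$ and $C(\chi)\le I(\psi)+\gamma$;
\item[(ii)] $\chi_i\equiv x_i$ and $a_i^\chi=b_i^\chi=0$ for $i>M$;
\item[(iii)] for $1\le i\le M$, $R_i(\chi)$ and $q_i(\chi)$ are positive on $(0,T]$, and the multipliers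
\[
\theta_i^+=\frac{a_i^\chi}{\lambda R_i(\chi)},\qquad\theta_i^-=\frac{b_i^\chi}{q_i(\chi)}\qquad\text{on }(0,T]\qquad(\theta_i^\pm(0):=1)
\]
satisfy $\theta_i^\pm\in L^1[0,T]$ and $\ell(\theta_i^\pm)\in L^1[0,T]$.
\end{enumerate}
\end{proposition}

\subsection{Freezing by rank}

How can we leave only finitely many levels active? Replacing $\psi_i$ by $x_i$ for $i>M$ leaves $\mathcal S$ as soon as $\psi_M$ falls below $x_{M+1}$. It is better to freeze queues than levels. Order the queues by decreasing length, with ranks $u\in(0,1]$; in the profile $z$ the queue of rank $u$ has length at least $i$ iff $u\le z_i$. We keep the ranks $u\le\omega+c$ in the initial profile and let the others follow $\psi$ (Figure~\ref{fig:freeze}). For $c\in(0,1-\omega)$ let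
\begin{equation}\label{eq:frozen}
\psi_i^c=(\psi_i\vee(\omega+c))-(\omega+c)+(x_i\wedge(\omega+c)),\quad i\ge0,
\end{equation}
\[
a_i^c=a_i\mathbf 1_{\{\psi_i>\omega+c\}},\qquad b_i^c=b_i\mathbf 1_{\{\psi_i>\omega+c\}} .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!25] (0,0)--(0,2.5)--(0.4,2.5)--(0.4,2)--(0.96,2)--(0.96,1.5)--(2,1.5)--(2,1)--(5.2,1)--(5.2,0.5)--(7.2,0.5)--(7.2,0)--cycle;
\draw[->] (0,0)--(8.6,0) node[right] {rank $u$};
\draw[->] (0,0)--(0,3.1) node[above] {length};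
\draw[dashed,thick] (0,2.5)--(0.4,2.5)--(0.4,2)--(0.96,2)--(0.96,1.5)--(2.4,1.5)--(2.4,1)--(4,1)--(4,0.5)--(6.4,0.5)--(6.4,0);
\draw[thick] (0,2)--(0.64,2)--(0.64,1.5)--(1.6,1.5)--(1.6,1)--(5.2,1)--(5.2,0.5)--(7.2,0.5)--(7.2,0);
\draw[dotted,thick] (2,-0.1)--(2,2.9);
\node[below] at (2,-0.05) {$c$};
\node[below] at (8,-0.05) {$1$};
\draw (8,-0.06)--(8,0.06);
\node[left] at (0,0.5) {$1$};
\node[left] at (0,1) {$2$};
\node[left] at (0,1.5) {$3$};
\node[right] at (5.3,0.95) {$\psi(t)$};
\node[right] at (2.45,1.4) {$x$};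
\end{tikzpicture}
\caption{Freezing by rank ($\omega=0$). Queue length as a function of rank for the initial profile $x$ (dashed) and for $\psi(t)$ (solid). The frozen configuration (shaded) follows $x$ at ranks $u\le c$ and $\psi(t)$ at ranks $u>c$; $\psi_i^c(t)$ is the measure of the set of ranks at which its length is at least $i$.}
\label{fig:freeze}
\end{figure}

\begin{lemma}\label{lem:freeze}
$\psi^c$ is a flux path with fluxes $a_i^c,b_i^c$, and $|\psi_i^c-\psi_i|\le c$ for all $i$. There is $M\ge1$, depending on $c$, with $x_{M+1}<1$ such that $\psi_i^c\equiv x_i$ and $a_i^c=b_i^c=0$ for $i>M$. Moreover $\liminf_{c\to0}C(\psi^c)\le I(\psi)$.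
\end{lemma}

\begin{proof}
Both $\psi_i\vee(\omega+c)$ and $x_i\wedge(\omega+c)$ are nonincreasing in $i$, $\psi_0^c=1$ and $\psi_i^c\ge0$, so $\psi^c$ is $\mathcal S$-valued. Clearly $\psi^c(0)=x$. Since $\psi_i'=0$ a.e.\ on $\{\psi_i=\omega+c\}$, $(\psi_i^c)'=\psi_i'\mathbf 1_{\{\psi_i>\omega+c\}}=a_i^c-b_i^c$ a.e. Further,
\[
\psi_i^c-\psi_i=(\omega+c-\psi_i)^+-(\omega+c-x_i)^+\in[-c,c],
\]
because $\psi_i,x_i\ge\omega$. By Lemma~\ref{lem:paths} there is $M\ge1$ with $\sup_t\psi_i\le\omega+c$ for $i>M$ and, since $\omega<1$, $x_{M+1}<1$. For $i>M$ also $x_i=\psi_i(0)\le\omega+c$, so $\psi_i^c\equiv x_i$ with zero fluxes.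

\emph{Comparison of rates.} Put $w_i=\psi_i-\omega\ge0$, and $\kappa_i=w_i/(w_i-c)>1$ where $w_i>c$. We claim that for $i\ge1$, on $\{w_i>c\}$,
\begin{equation}\label{eq:ratecomp}
R_i(\psi^c)\ge\kappa_i^{-(d-1)}R_i(\psi),\qquad q_i(\psi^c)\ge\kappa_i^{-1}q_i(\psi).
\end{equation}
There $w_{i-1}\ge w_i>c$. First, $\psi_{i-1}^c-\psi_i^c\ge\psi_{i-1}-\psi_i$, since $x_{i-1}\ge x_i$. Second, as $x_i\ge\omega$,
\[
\psi_i^c\ge\psi_i-c=w_i-c+\omega\ge\Big(1-\frac c{w_i}\Big)(w_i+\omega)=\kappa_i^{-1}\psi_i ,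
\]
and likewise $\psi_{i-1}^c\ge(1-c/w_{i-1})\psi_{i-1}\ge\kappa_i^{-1}\psi_{i-1}$. The factorization \eqref{eq:Rfactor} gives the first part of \eqref{eq:ratecomp}. For the second, $q_i(\psi^c)\ge\psi_i-\psi_{i+1}\vee(\omega+c)$. If $\psi_{i+1}\ge\omega+c$, this is $q_i(\psi)$. Otherwise it is $w_i-c=\kappa_i^{-1}w_i\ge\kappa_i^{-1}(\psi_i-\psi_{i+1})$, since $\psi_{i+1}\ge\omega$.

\emph{Comparison of costs.} On $\{w_i>c\}$ use (L4) with $\kappa=\kappa_i$, and $p=d-1$ for arrivals, $p=1$ for services. On $\{w_i\le c\}$ the fluxes vanish and the cost density at level $i$ is $\lambda R_i(\psi^c)+q_i(\psi^c)$. Hence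
\[
C(\psi^c)\le\sum_i\int_{\{w_i>c\}}\big[L(a_i,\lambda R_i(\psi))+L(b_i,q_i(\psi))\big]ds+\Theta(c)+\Delta(c)+\Gamma(c),
\]
\[
\Theta(c)=\sum_i\int_{\{w_i>c\}}((d-1)a_i+b_i)\log\frac{w_i}{w_i-c}\,ds,\qquad\Gamma(c)=\sum_i\int_{\{w_i\le c\}}\big(\lambda R_i(\psi)+q_i(\psi)\big)ds,
\]
\[
\Delta(c)=\sum_i\int_0^T\big(\lambda|R_i(\psi^c)-R_i(\psi)|+|q_i(\psi^c)-q_i(\psi)|\big)ds .
\]

\emph{$\Delta(c)\to0$.} Fix $s$. As $c\to0$, the nonnegative numbers $R_i(\psi^c)$ converge to $R_i(\psi)$ for each $i$, and by \eqref{eq:telescope} the sums over $i\ge1$ are all equal to $1-\omega^d$. By Scheff\'e's lemma $\sum_i|R_i(\psi^c)-R_i(\psi)|\to0$. The same holds for $q_i$, with sums $1-\omega$ over $i\ge0$. Now use bounded convergence in $s$.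

\emph{First term plus $\Gamma(c)$.} The part of $\Gamma(c)$ over $\{0<w_i\le c\}$ tends to $0$ by dominated convergence. On $\{w_i=0\}$ we have $\omega\le\psi_{i+1}\le\psi_i=\omega$, so $q_i(\psi)=0$ and hence $b_i=0$ a.e.; also $\psi_i'=0$ a.e., so $a_i=0$ a.e. Therefore $\lambda R_i(\psi)+q_i(\psi)=\lambda R_i(\psi)=L(a_i,\lambda R_i(\psi))+L(b_i,q_i(\psi))$ a.e.\ there. So the first term plus $\Gamma(c)$ is at most $I(\psi)+o(1)$.

\emph{$\Theta(c)$.} By Lemma~\ref{lem:average}, for $c_0<1-\omega$,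
\[
\frac1{c_0}\int_0^{c_0}\Theta(c)\,dc\le\sum_i\int_{\{w_i>0\}}((d-1)a_i+b_i)\min\Big(\frac{c_0}{w_i},\frac{w_i}{c_0}\Big)ds ,
\]
which tends to $0$ as $c_0\to0$ by dominated convergence, using $\sum_i\int(a_i+b_i)\,ds<\infty$. For each $c_0$ some $c\in(0,c_0)$ has $\Theta(c)$ at most this average. Along the resulting sequence $c\to0$ we get $\limsup C(\psi^c)\le I(\psi)$.
\end{proof}

\subsection{The frozen fluid path}

We need a flux path of bounded cost with positive rates at the levels $1,\dots,M$, and constant above $M$. Fix $c$ and $M$ as in Lemma~\ref{lem:freeze}.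

\begin{lemma}\label{lem:fluid}
There is an $\mathcal S$-valued path $\eta$ with $\eta(0)=x$, $\eta_i\equiv x_i$ for $i>M$ and
\[
\eta_i'=\lambda R_i(\eta)-q_i(\eta),\qquad1\le i\le M .
\]
On $(0,T]$, $R_i(\eta)>0$ and $q_i(\eta)>0$ for $1\le i\le M$. As a flux path with fluxes $\lambda R_i(\eta),q_i(\eta)$ for $i\le M$ and $0$ for $i>M$, it has $C(\eta)\le(\lambda+1)T$.
\end{lemma}

\begin{proof}
Use the variables $p_i=\eta_i-\eta_{i+1}$, $0\le i\le M$ (the proportion of queues of length $i$), so that $\eta_i=x_{M+1}+\sum_{j=i}^Mp_j$, and put $S_i=\sum_{k<d}\eta_{i-1}^k\eta_i^{d-1-k}$. Then $R_i(\eta)=p_{i-1}S_i$, and the equations become $p_i'=-p_ih_i(p)+g_i(p)$ with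
\begin{gather*}
h_0=\lambda S_1,\qquad h_i=1+\lambda S_{i+1}\ (1\le i<M),\qquad h_M=1,\\
g_0=p_1,\qquad g_i=\lambda p_{i-1}S_i+p_{i+1}\ (1\le i<M),\qquad g_M=\lambda p_{M-1}S_M .
\end{gather*}
All $h_i,g_i$ are polynomials in $p$ that are nonnegative for $p\ge0$. Consider $p_i'=-p_ih_i(p^+)+g_i(p^+)$, where $p^+$ is the componentwise positive part. The right side is locally Lipschitz, so there is a unique maximal solution with the given $p(0)\ge0$, and variation of constants gives
\[
p_i(t)=p_i(0)e^{-\int_0^th_i}+\int_0^te^{-\int_s^th_i}g_i\,ds\ge0 .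
\]
Hence $p=p^+$ solves the original system. There $\sum_{i\le M}p_i'=0$, since every flow between neighboring lengths appears twice with opposite signs. So $\sum_{i\le M}p_i=1-x_{M+1}$ is conserved, $p$ stays bounded, and the solution is global. This gives $\eta_0\equiv1$ and $\eta(t)\in\mathcal S$.

\emph{Positivity.} Let $D_0=1+\lambda d$, so $0\le h_i\le D_0$ and $p_i'\ge-D_0p_i+g_i$. Here $g_i\ge p_{i+1}$ for $i<M$, and $g_i\ge\lambda p_{i-1}^d$ for $1\le i\le M$, because $S_i\ge\eta_{i-1}^{d-1}\ge p_{i-1}^{d-1}$. Since $\sum_{i\le M}p_i(0)=1-x_{M+1}>0$, some $p_j(0)>0$, and then $p_j(t)\ge p_j(0)e^{-D_0t}>0$ on $[0,T]$. From $p_i(t)\ge\int_0^te^{-D_0(t-s)}g_i\,ds$ it follows inductively that $p_{j\pm1},p_{j\pm2},\dots$ (with indices in $0,\dots,M$) are positive on $(0,T]$; downward propagation uses services, upward propagation uses $\lambda>0$. Hence $R_i(\eta)\ge p_{i-1}^d>0$ and $q_i(\eta)=p_i>0$ there for $1\le i\le M$.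

\emph{Cost.} At levels $i\le M$ the fluxes equal the rates, at cost $0$. At levels $i>M$ the cost density is $\lambda R_i(\eta)+q_i(\eta)$, so by \eqref{eq:telescope} $C(\eta)=\int_0^T[\lambda(\eta_M^d-\omega^d)+x_{M+1}-\omega]\,ds\le(\lambda+1)T$.
\end{proof}

\subsection{Mixing: proof of Proposition~\ref{prop:approx}}

For $\epsilon\in(0,1)$ and $\tau\in(0,T)$ let $\hat\psi(t)=\psi^c((t-\tau)^+)$, with fluxes $\hat a_i(t)=a_i^c(t-\tau)\mathbf 1_{\{t>\tau\}}$, $\hat b_i(t)=b_i^c(t-\tau)\mathbf 1_{\{t>\tau\}}$, and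
\[
\chi=(1-\epsilon)\hat\psi+\epsilon\eta,\qquad a_i^\chi=(1-\epsilon)\hat a_i+\epsilon\lambda R_i(\eta),\quad b_i^\chi=(1-\epsilon)\hat b_i+\epsilon q_i(\eta)\quad(i\le M),
\]
with zero fluxes for $i>M$. The set $\mathcal S$ is convex, so $\chi$ is a flux path, and (ii) holds. The delay is there because the rates of $\eta$ may vanish at $t=0$: during $(0,\tau]$ only $\eta$ moves, and from time $\tau$ on its rates are bounded away from zero.

\emph{Cost.} On $[0,\tau]$ the path $\hat\psi\equiv x$ has zero fluxes and total rate at most $\lambda+1$, so $C(\hat\psi)\le C(\psi^c)+(\lambda+1)\tau$. The service rates are linear in the path, so (L2) bounds the service cost of $\chi$ by $(1-\epsilon)$ times that of $\hat\psi$ plus $\epsilon$ times that of $\eta$. The arrival rates are not linear, but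
\[
R_i(z)=\sum_{k=1}^d\binom dk(z_{i-1}-z_i)^kz_i^{d-k}
\]
is a homogeneous polynomial of degree $d\ge1$ with nonnegative coefficients in the nonnegative variables $z_{i-1}-z_i$ and $z_i$. Expanding products shows that it is superadditive in these variables. Hence
\begin{equation}\label{eq:super}
R_i(\chi)\ge r_i:=(1-\epsilon)^dR_i(\hat\psi)+\epsilon^dR_i(\eta),
\end{equation}
and by \eqref{eq:telescope} $\sum_{i\ge1}(R_i(\chi)-r_i)=(1-\omega^d)(1-(1-\epsilon)^d-\epsilon^d)\le d\epsilon$. By (L3), $L(a_i^\chi,\lambda R_i(\chi))\le L(a_i^\chi,\lambda r_i)+\lambda(R_i(\chi)-r_i)$. By (L2) and then (L5), with $s=1-\epsilon$ and $s=\epsilon$ (for $i>M$ with zero fluxes),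
\begin{align*}
L(a_i^\chi,\lambda r_i)\le{}&(1-\epsilon)L(\hat a_i,\lambda R_i(\hat\psi))+(d-1)\log\tfrac1{1-\epsilon}\,\hat a_i\\
&+\epsilon L\big(\lambda R_i(\eta)\mathbf 1_{\{i\le M\}},\lambda R_i(\eta)\big)+(d-1)\,\epsilon\log\tfrac1\epsilon\;\lambda R_i(\eta)\mathbf 1_{\{i\le M\}} .
\end{align*}
Summing and integrating, and using $\sum_iR_i(\eta)\le1$,
\[
C(\chi)\le(1-\epsilon)C(\hat\psi)+\epsilon C(\eta)+\lambda d\epsilon T+(d-1)\log\tfrac1{1-\epsilon}\sum_i\int_0^Ta_i\,ds+(d-1)\epsilon\log\tfrac1\epsilon\,\lambda T .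
\]
So $\limsup_{\epsilon,\tau\to0}C(\chi)\le C(\psi^c)$, while $\chi\to\psi^c$ in $\rho$. By Lemma~\ref{lem:freeze} we can first choose $c$ with $\rho(\psi^c,\psi)\le c<\delta/2$ and $C(\psi^c)\le I(\psi)+\gamma/2$, and then $\epsilon,\tau$ such that (i) holds.

\emph{Multipliers.} Let $1\le i\le M$. By \eqref{eq:super} and linearity, $R_i(\chi)\ge\epsilon^dR_i(\eta)>0$ and $q_i(\chi)\ge\epsilon q_i(\eta)>0$ on $(0,T]$. On $(0,\tau]$ the fluxes are $\epsilon\lambda R_i(\eta)$ and $\epsilon q_i(\eta)$, so $\theta_i^+\le\epsilon^{1-d}$ and $\theta_i^-\le1$. On $[\tau,T]$, $R_i(\chi)$ and $q_i(\chi)$ are bounded below by a positive constant, by continuity of $\eta$, and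
\[
\int_\tau^T\big[\lambda R_i(\chi)\,\ell(\theta_i^+)+q_i(\chi)\,\ell(\theta_i^-)\big]ds\le C(\chi)<\infty .
\]
Hence $\ell(\theta_i^\pm)\in L^1[0,T]$, and $\theta_i^\pm\in L^1[0,T]$ since $\theta\le\ell(\theta)+e-1$. This proves (iii) and the proposition.\hfill$\square$

\section{Lower bound: the tilted system}\label{sec:lower}

\begin{proposition}\label{prop:lower}
For every $\rho$-open Borel set $G$, $\liminf_n\frac1n\log P(X^n\in G)\ge-\inf_GI$.
\end{proposition}

It suffices to show, for every $\psi$ with $I(\psi)<\infty$ and every $\delta>0$,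
\begin{equation}\label{eq:localower}
\liminf_{n\to\infty}\tfrac1n\log P(\rho(X^n,\psi)<\delta)\ge-I(\psi).
\end{equation}
The idea is to multiply the jump rates at the active levels by the multipliers of Proposition~\ref{prop:approx}, truncated at a height $K$. As $n\to\infty$ and then $K\to\infty$, the tilted system follows $\chi$, and its relative entropy is at most about $nC(\chi)$.

\emph{The case $\omega=1$.} By Lemma~\ref{lem:paths}, $I(\psi)<\infty$ forces $\psi\equiv\mathbf 1=(1,1,\dots)$, where all rates vanish and $I(\mathbf 1)=0$. By Proposition~\ref{prop:upper}, $P(\rho(X^n,\mathbf 1)\ge\delta)\to0$, which gives \eqref{eq:localower}.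

\emph{The case $\omega<1$.} Let $\delta,\gamma>0$, and take $M$, $\chi$ and $\theta_i^\pm$ from Proposition~\ref{prop:approx}. By \eqref{eq:telescope},
\begin{equation}\label{eq:costchi}
C(\chi)=\sum_{i\le M}\int_0^T\big[\lambda R_i(\chi)\ell(\theta_i^+)+q_i(\chi)\ell(\theta_i^-)\big]ds+\int_0^T\big[\lambda(\chi_M^d-\omega^d)+x_{M+1}-\omega\big]ds .
\end{equation}
Choose $M'>M$ with $2^{-M'}<\delta/2$. For $K\ge1$ let $\tilde P=\tilde P_{n,K}$ be the measure of Lemma~\ref{lem:girsanov} with multipliers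
\[
\theta_i^\pm\wedge K\ (1\le i\le M),\qquad0\ (M<i\le M'),\qquad1\ (i>M').
\]
Levels in $(M,M']$ are frozen, and higher levels are left alone. (If $\omega=0$, one could freeze all levels above $M$. If $\omega>0$, this would cost $\int[\lambda\chi_M^d+x_{M+1}]\,ds$ instead of the last integral in \eqref{eq:costchi}, which is too much.)

\subsection*{The tilted system follows \texorpdfstring{$\chi$}{chi}}

Under $\tilde P$, $X_i^n(t)=X_i^n(0)$ for $M<i\le M'$. For $1\le i\le M$, Lemma~\ref{lem:girsanov}(i) gives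
\[
X_i^n(t)=X_i^n(0)+\int_0^t\big[\lambda R_i^n(X^n)(\theta_i^+\wedge K)-q_i(X^n)(\theta_i^-\wedge K)\big]ds+m_i(t),
\]
where $m_i$ is a martingale with jumps $\pm1/n$ at rate at most $n(\lambda+1)K$. Hence $\tilde Em_i(T)^2=\tilde E[m_i]_T\le(\lambda+1)KT/n$, and by Doob's inequality $\tilde E\sup_tm_i^2\le4(\lambda+1)KT/n$. On the other hand $\chi_i(t)=x_i+\int_0^t[\lambda R_i(\chi)\theta_i^+-q_i(\chi)\theta_i^-]ds$. Let
\[
D(t)=\max_{1\le i\le M}\sup_{s\le t}|X_i^n(s)-\chi_i(s)|\le1,\qquad\zeta_n=|X_{M+1}^n(0)-x_{M+1}|\to0 .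
\]
By \eqref{eq:Rfactor} and \eqref{eq:RnR}, and since $X_{M+1}^n$ and $\chi_{M+1}$ are constant, for $1\le i\le M$
\begin{equation}\label{eq:ratediff}
|R_i^n(X^n(s))-R_i(\chi(s))|\le2dD(s)+\tfrac{2C_d}n,\qquad|q_i(X^n(s))-q_i(\chi(s))|\le2D(s)+\zeta_n .
\end{equation}
Subtract the two equations, use $\theta\wedge K\le\theta$ and that $R_i(\chi),q_i(\chi)\le1$. With $g=\sum_{i\le M}(2\lambda d\,\theta_i^++2\theta_i^-)\in L^1[0,T]$,
\[
D(t)\le\xi_n+e_K+\int_0^tg(s)D(s)\,ds ,
\]
where
\begin{align*}
\xi_n&=\sum_{i\le M}\Big(|X_i^n(0)-x_i|+\sup_t|m_i(t)|+\tfrac{2C_d\lambda}n\int_0^T\theta_i^+ds+\zeta_n\int_0^T\theta_i^-ds\Big),\\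
e_K&=\sum_{i\le M}\int_0^T\big[\lambda(\theta_i^+-\theta_i^+\wedge K)+(\theta_i^--\theta_i^-\wedge K)\big]ds .
\end{align*}
By Gronwall's lemma, $D(T)\le(\xi_n+e_K)e^{\int g}$. For fixed $K$, $\tilde E\xi_n\to0$ as $n\to\infty$. Put $d_K=e_Ke^{\int g}$; by integrability of $\theta_i^\pm$, $d_K\to0$ as $K\to\infty$. Thus $\limsup_n\tilde ED(T)\le d_K$. Moreover
\[
\rho(X^n,\chi)\le D(T)+\sum_{M<i\le M'}2^{-i}|X_i^n(0)-x_i|+2^{-M'} ,
\]
so if $d_K<\delta/2$, then $\tilde P(\rho(X^n,\chi)<\delta)\to1$ as $n\to\infty$.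

\subsection*{The entropy}

The multipliers above $M'$ are $1$ and cost nothing, and $\ell(0)=1$. By Lemma~\ref{lem:girsanov}(ii) and telescoping over $M<i\le M'$,
\begin{multline*}
\tfrac1nH(\tilde P|P)=\tilde E\int_0^T\Big\{\sum_{i\le M}\big[\lambda R_i^n(X^n)\ell(\theta_i^+\wedge K)+q_i(X^n)\ell(\theta_i^-\wedge K)\big]\\
+\lambda\big[B_n(X_M^n)-B_n(X_{M'}^n(0))\big]+X_{M+1}^n(0)-X_{M'+1}^n(s)\Big\}ds .
\end{multline*}
Let $Q=\sum_{i\le M}\int_0^T(\ell(\theta_i^+)+\ell(\theta_i^-))\,ds<\infty$. Since $K\ge1$, $\ell(\theta\wedge K)\le\ell(\theta)$. By \eqref{eq:ratediff} the sum over $i\le M$ contributes at most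
\[
\sum_{i\le M}\int_0^T\big[\lambda R_i(\chi)\ell(\theta_i^+)+q_i(\chi)\ell(\theta_i^-)\big]ds+\tilde E\big[\lambda(2dD(T)+\tfrac{2C_d}n)Q+(2D(T)+\zeta_n)Q\big].
\]
For the other terms, $B_n(X_M^n)\le\chi_M^d+dD(T)+C_d/n$ and $B_n(X_{M'}^n(0))\to x_{M'}^d\ge\omega^d$, and $X_{M+1}^n(0)\to x_{M+1}$. Finally we claim
\begin{equation}\label{eq:tail}
\liminf_{n\to\infty}\tilde EX_{M'+1}^n(t)\ge\omega,\qquad t\in[0,T].
\end{equation}
This is trivial if $\omega=0$. In general, the long queues cannot be emptied quickly by unit-rate service. For $j>M'$ let $v_j(t)=\tilde EX_j^n(t)$. By Lemma~\ref{lem:girsanov}(i), $v_j$ is absolutely continuous and $v_j'=\tilde E[\lambda R_j^n(X^n)-q_j(X^n)]\ge-(v_j-v_{j+1})$ a.e., that is, $(e^tv_j)'\ge e^tv_{j+1}$. Iterating $m$ times and dropping the nonnegative remainder,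
\[
v_j(t)\ge e^{-t}\sum_{l<m}\frac{t^l}{l!}X_{j+l}^n(0).
\]
Take $j=M'+1$, let $n\to\infty$, use $x_{j+l}\ge\omega$, and then let $m\to\infty$.

By \eqref{eq:tail} and Fatou's lemma for the functions $v_{M'+1}\ge0$, and comparing with \eqref{eq:costchi},
\[
\limsup_{n\to\infty}\tfrac1nH(\tilde P|P)\le C(\chi)+(2\lambda d+2)(Q+T)\,d_K\le I(\psi)+2\gamma
\]
for $K$ large; here $\chi$, $Q$ and $g$ do not depend on $K$. Fix such a $K$ with also $d_K<\delta/2$.

\subsection*{Conclusion}

Let $\mathcal A=\{\rho(X^n,\psi)<2\delta\}$. Since $\rho(\chi,\psi)<\delta$, $\tilde P(\mathcal A)\to1$. As $\tilde P(Z>0)=1$, Jensen's inequality under $\tilde P(\,\cdot\,|\mathcal A)$ gives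
\[
P(\mathcal A)\ge\tilde E[Z^{-1};\mathcal A]\ge\tilde P(\mathcal A)\exp\Big\{-\frac{\tilde E[\log Z;\mathcal A]}{\tilde P(\mathcal A)}\Big\},
\]
and $\tilde E[\log Z;\mathcal A]=H(\tilde P|P)-E[Z\log Z;\mathcal A^c]\le H(\tilde P|P)+e^{-1}$, because $z\log z\ge-e^{-1}$. Hence $\liminf_n\frac1n\log P(\rho(X^n,\psi)<2\delta)\ge-I(\psi)-2\gamma$. As $\gamma,\delta>0$ were arbitrary, this is \eqref{eq:localower}, and Proposition~\ref{prop:lower} is proved.\hfill$\square$

\begin{proof}[Proof of Theorem~\ref{thm:main}]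
Combine Corollary~\ref{cor:level}, Propositions~\ref{prop:upper} and~\ref{prop:lower}, and the reduction to $\rho$-closed and $\rho$-open Borel sets in Section~\ref{sec:prelim}.
\end{proof}

\section{Proof of Theorem~\ref{thm:supp}}

\emph{Part (a)} is Lemma~\ref{lem:paths} (with $\omega=0$), Proposition~\ref{prop:formula} and Lemma~\ref{lem:Lambda}. \emph{Part (d)} holds because Sections~\ref{sec:cost}--\ref{sec:lower} were written for arbitrary $x\in\mathcal S$ and $d\ge1$. In parts (b) and (c), $x_i\to0$.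

\medskip
\emph{Part (b).} The point is that near a path of finite cost, $\rho$ controls $\|\cdot\|_\infty$ on $\mathcal S$-valued paths. Let $I(\psi)<\infty$. By Lemma~\ref{lem:paths}, $\psi$ is $\mathcal S$-valued with $\sup_t\psi_k\to0$ as $k\to\infty$. If $f$ is $\mathcal S$-valued and $i>k$, then by monotonicity in the level
\[
|f_i-\psi_i|\le\max(f_k,\psi_k)\le\psi_k+|f_k-\psi_k| .
\]
Choosing first $k$ with $\sup_t\psi_k<r/3$ and then making the coordinates up to $k$ close, we obtain:
\begin{equation}\label{eq:balls}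
\text{for each }r>0\text{ there is }r'>0\text{ such that }\|f-\psi\|_\infty<r\text{ for every }\mathcal S\text{-valued }f\in B_\rho(\psi,r').
\end{equation}

\emph{Lower bound.} Let $G$ be Borel and $\|\cdot\|_\infty$-open, $\psi\in G$ and $I(\psi)<\infty$. Since $X^n$ is $\mathcal S$-valued, \eqref{eq:balls} gives $r'>0$ with $\{\rho(X^n,\psi)<r'\}\subset\{X^n\in G\}$. Apply \eqref{eq:localower}.

\emph{Upper bound.} Let $F$ be Borel and $\|\cdot\|_\infty$-closed. Repeat the proof of Proposition~\ref{prop:upper}, choosing $r_\psi$ for $\psi\in K$ as follows. If $I(\psi)=\infty$, then by Lemma~\ref{lem:local} we can take $\limsup_n\frac1n\log P(X^n\in B_\rho(\psi,2r_\psi))\le-1/\epsilon$, whether or not $\psi\in F$. If $I(\psi)<\infty$ and $\psi\notin F$, then by \eqref{eq:balls} we can choose $r_\psi$ such that $B_\rho(\psi,2r_\psi)$ contains no $\mathcal S$-valued path of $F$, so that $X^n\in F\cap B_\rho(\psi,2r_\psi)$ is impossible. If $I(\psi)<\infty$ and $\psi\in F$, choose $r_\psi$ as there.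 The same final estimate results.

\emph{Compactness.} A sequence in $\{I\le c\}$ has a subsequence that $\rho$-converges to some $\psi$ with $I(\psi)\le c$, by Corollary~\ref{cor:level}. By \eqref{eq:balls} it converges in $\|\cdot\|_\infty$.

\medskip
\emph{Part (c).} The upper bound for the whole space gives $\inf I\le0$, and the level sets are compact, so $I$ has a zero. By (a), $I(\psi)=0$ iff $\psi$ is $\mathcal S$-valued and continuous with $\psi(0)=x$ and absolutely continuous coordinates, and $\Lambda=0$ a.e.\ at every level. By Lemma~\ref{lem:Lambda} the last condition means $\psi_i'=\lambda R_i(\psi)-q_i(\psi)$ a.e.\ for all $i\ge1$. So the zeros of $I$ are exactly the $\mathcal S$-valued solutions of \eqref{eq:fluid}. For two of them, $\psi$ and $\tilde\psi$, let $w=\sum_{i\ge1}2^{-i}|\psi_i-\tilde\psi_i|$. By \eqref{eq:Rfactor} and $\sum_i2^{-i}|\psi_{i-1}-\tilde\psi_{i-1}|\le\frac12w$, $\sum_i2^{-i}|\psi_{i+1}-\tilde\psi_{i+1}|\le2w$ (sums over $i\ge1$),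
\[
w(t)\le\big(\tfrac32\lambda d+3\big)\int_0^tw(s)\,ds ,
\]
so $w=0$ by Gronwall's lemma. This gives existence and uniqueness of $\psi^*$.

Let $\delta>0$ and $F_\delta=\{f\in\mathcal D^\infty:\|f-\psi^*\|_\infty\ge\delta\}$, which is $\|\cdot\|_\infty$-closed, and Borel since the suprema can be taken over countable sets. If $\inf_{F_\delta}I=0$, a minimizing sequence would by (b) have a subsequence converging in $\|\cdot\|_\infty$ to some $f\in F_\delta$, and $I(f)=0$ by lower semicontinuity. This contradicts uniqueness of the zero. So $\inf_{F_\delta}I>0$, and the upper bound in (b) gives the exponential decay. \hfill$\square$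

\begin{thebibliography}{9}
\bibitem{slides}
\emph{Large Deviations And Calculus Of Variations For Some Pure Jump Interacting Particle Systems},
\url{https://app.icerm.brown.edu/assets/525/8018/8018_4707_Wu_091420241200_Slides.pdf}.
\end{thebibliography}

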